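# A ring $C(X)$ of rank two with a prime quotient that is not a valuation domain

## 1. The guess: finite rank makes every minimal prime quotient a valuation domain

Throughout, $X$ is a Tychonoff space and $C(X)$ is the ring of continuous real-valued functions on $X$, with pointwise operations and order. Fix a maximal ideal $M$ of $C(X)$ and look at the minimal prime ideals $P\subseteq M$. One may ask that there be few of them, or one may ask that each quotient $C(X)/P$ be simple. How are these two demands related? Let us make them precise.

An *$f$-ring* is a lattice-ordered ring in which $a\wedge b=0$ and $c\ge 0$ imply $ca\wedge b=ac\wedge b=0$. The ring $C(X)$ is a commutative $f$-ring, and it is reduced (semiprime): $f^k=0$ implies $f=0$. An *$\ell$-ideal* is an ideal $I$ such that $|a|\le|b|$ and $b\in I$ imply $a\in I$.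

**Definition (valuation domain, SV).** A domain $D$ is a *valuation domain* if for all $a,b\in D$ either $a$ divides $b$ or $b$ divides $a$. An $f$-ring $A$ is an *SV $f$-ring* if $A/P$ is a valuation domain for every minimal prime $\ell$-ideal $P$ of $A$. A space $X$ is an *SV space* if $C(X)$ is an SV $f$-ring.

A field is a valuation domain. The domain $\mathbb R[x,y]$ is not: neither of $x,y$ divides the other.

**Definition (rank).** The *rank* of $C(X)$, or of $X$, is the supremum, over all maximal ideals $M$ of $C(X)$, of the number of minimal prime ideals contained in $M$. The ring $C(X)$ *has finite rank* if this supremum is finite.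

If $X$ has $m\ge 1$ points, then $C(X)=\mathbb R^m$, the minimal primes are the $m$ maximal ideals, each quotient is the field $\mathbb R$, the rank is $1$, and $X$ is SV.

It is known that if $C(X)$ is SV, then $C(X)$ has finite rank. (For general $f$-rings neither property implies the other.) The question, taken from the article of Suzanne Larson at http://afst.cedram.org/cedram-bin/article/AFST_2010_6_19_S1_111_0.pdf, is the converse: **if $C(X)$ has finite rank, must it be SV?**

The answer one would first guess is *yes*. One implication is known, and we shall see that the guess is right in rank $1$ and survives the easiest examples of every rank. We need one algebraic fact to do the tests.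

**Lemma 1.** Let $P$ be a prime ideal of a reduced commutative ring $R$. Then $P$ is a minimal prime if and only if for each $a\in P$ there is $b\notin P$ with $ab=0$.

*Proof.* Let $P$ be minimal and $a\in P$. The set $S=\{a^kb: k\ge0,\ b\notin P\}$ is closed under multiplication. If $0\notin S$, there is a prime $Q$ disjoint from $S$. Then $Q$ contains no $b\notin P$, so $Q\subseteq P$, and $a\notin Q$, so $Q\neq P$. This contradicts minimality. So $a^kb=0$ for some $b\notin P$, and $k\ge1$ because $b\ne0$. Then $(ab)^k=0$, hence $ab=0$. Conversely, assume the condition, and let $Q\subseteq P$ be prime. For $a\in P$ take $b\notin P$ with $ab=0\in Q$. Since $b\notin Q$, we get $a\in Q$. So $Q=P$. $\square$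

Two consequences will be used often. First, a member of a minimal prime is a zero divisor. Second, *every minimal prime $P$ of $C(X)$ is an $\ell$-ideal*: if $f\in P$ and $|e|\le|f|$, take $k\notin P$ with $fk=0$; then $ek=0\in P$, so $e\in P$. Consequently the minimal prime $\ell$-ideals of $C(X)$ are exactly the minimal prime ideals. Indeed, a minimal prime is a prime $\ell$-ideal, and clearly a minimal one; and a minimal prime $\ell$-ideal contains a minimal prime (Zorn), which is an $\ell$-ideal, so the two are equal.

## 2. The guess is right in rank one

**Proposition 2.** If $C(X)$ has rank $1$, then $C(X)$ is SV.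

*Proof.* **Step 1: disjoint cozero sets are completely separated.** Here the hypothesis on the rank enters. Write $\mathrm{coz}\,a=\{x:a(x)\ne0\}$. Let $a,b\in C(X)$ with $ab=0$. We claim that there is $s\in C(X)$ with $s=0$ on $\mathrm{coz}\,a$ and $s=1$ on $\mathrm{coz}\,b$.

Let $\mathrm{Ann}(a)=\{r:ra=0\}$, and suppose that $\mathrm{Ann}(a)+\mathrm{Ann}(b)$ lies in a maximal ideal $M$. The set $\{a^kc:k\ge0,\ c\notin M\}$ is multiplicatively closed. It does not contain $0$: if $a^kc=0$ with $c\notin M$, then $k\geq 1$, hence $ac=0$ (pointwise), so $c\in\mathrm{Ann}(a)\subseteq M$, a contradiction. So there is a prime $Q$ disjoint from this set, that is, $Q\subseteq M$ and $a\notin Q$. It contains a minimal prime, which lies in $M$ and omits $a$. In the same way some minimal prime in $M$ omits $b$. As the rank is $1$, these two minimal primes are one ideal $P$, with $a,b\notin P$ and $ab=0\in P$, a contradiction.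

Hence $1=s+r$ with $sa=0$ and $rb=0$. Then $s=0$ on $\mathrm{coz}\,a$, and $r=0$, so $s=1$, on $\mathrm{coz}\,b$.

**Step 2: bounded continuous functions on a cozero set extend to $X$.** Let $S=\mathrm{coz}\,g$. By Urysohn's extension theorem it suffices that sets $F,G\subseteq S$ that are completely separated in $S$ are completely separated in $X$. Let $\varphi\in C(S)$ with $0\le\varphi\le1$, $\varphi=0$ on $F$, $\varphi=1$ on $G$. Put $a=|g|\,(\tfrac13-\varphi)^+$ and $b=|g|\,(\varphi-\tfrac23)^+$ on $S$, and $a=b=0$ off $S$. Since $a,b\le|g|$, both are continuous on $X$. Also $ab=0$, $F\subseteq\mathrm{coz}\,a$, $G\subseteq\mathrm{coz}\,b$. Step 1 gives $s$ with $s=0$ on $F$ and $s=1$ on $G$.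

**Step 3: divide modulo $P$.** Let $P$ be a minimal prime and $f,g\in C(X)$. Since $(|f|-|g|)^+(|f|-|g|)^-=0\in P$, one factor is in $P$. By symmetry let $(|f|-|g|)^+\in P$. Put $f'=(f\wedge|g|)\vee(-|g|)$. Then $|f-f'|=(|f|-|g|)^+$, and $P$ is an $\ell$-ideal, so $f-f'\in P$. As $|f'|\le|g|$, the function $f'/g$ is bounded and continuous on $\mathrm{coz}\,g$. By Step 2 it extends to some $h\in C(X)$ (if $\mathrm{coz}\,g=\emptyset$, take $h=0$), and $f'=gh$ everywhere, since both sides vanish off $\mathrm{coz}\,g$. So $f-gh\in P$: $g$ divides $f$ in $C(X)/P$. $\square$

There is also a route through Gillman–Jerison, *Rings of Continuous Functions*. By Ch. 7 there, $O^p$ is the intersection of the minimal primes contained in $M^p$, so in rank $1$ every $O^p$ ($p\in\beta X$) is prime; by Theorem 14.25 there, every finitely generated ideal of $C(X)$ is then principal. As primes of $C(X)$ lie in unique maximal ideals, each $C(X)/P$ is a local Bézout domain, hence a valuation domain.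

## 3. Tests on compactifications of a countable discrete set

Points of $\beta D$, for $D$ discrete, are the ultrafilters on $D$, and $i\in D$ is identified with its principal ultrafilter. For $A\subseteq D$ put $\hat A=\{p\in\beta D:A\in p\}=\mathrm{cl}_{\beta D}A$. An ultrafilter is *free* if it is nonprincipal. A space is *extremally disconnected* if disjoint open sets have disjoint closures. The space $\beta D$ is such: if $U,V$ are disjoint and open, then, $D$ being dense, $\mathrm{cl}\,U=\widehat{U\cap D}$ and $\mathrm{cl}\,V=\widehat{V\cap D}$, and these are disjoint.

**The setting.** In this section $D$ is countably infinite and discrete, $K$ is a compact Hausdorff space that contains $D$ as a dense set of isolated points, and $\pi:\beta D\to K$ is the continuous extension of the inclusion. It is onto, since its image is compact and contains $D$. The maximal ideals of $C(K)$ are the $M_x=\{f:f(x)=0\}$, $x\in K$.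

Fix reals $\varepsilon_n>0$ ($n\in D$) such that for every $\delta>0$ only finitely many $\varepsilon_n$ exceed $\delta$. For bounded $b:D\to\mathbb R$ let $\varepsilon b$ denote the function on $K$ with value $\varepsilon_nb(n)$ at $n\in D$ and $0$ on $K\setminus D$. It is continuous, as a uniform limit of finite sums of multiples of characteristic functions of isolated points. For $A\subseteq D$ put $g_A=\varepsilon\chi_A$. So $g_A$ is nonzero exactly on $A$.

**Lemma 3.** For $w\in\beta D$ let $P_w=\{f\in C(K):\{n\in D:f(n)=0\}\in w\}$.

(a) $P_w$ is a minimal prime ideal and an $\ell$-ideal, $P_w\subseteq M_{\pi(w)}$, and $w\ne w'$ implies $P_w\ne P_{w'}$.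

(b) Every minimal prime of $C(K)$ is some $P_w$.

*Proof.* (a) That $P_w$ is a proper ideal and an $\ell$-ideal is clear. It is prime because the zero set of $fg$ in $D$ is the union of those of $f$ and $g$, and $w$ is an ultrafilter. Let $f\in P_w$ and $A=\{n:f(n)=0\}\in w$. Then $g_A\notin P_w$, and $fg_A$ vanishes on the dense set $D$, so $fg_A=0$. By Lemma 1, $P_w$ is minimal. Further, $f\circ\pi$ vanishes on $A$, hence on $\hat A\ni w$, so $f(\pi(w))=0$. If $w\ne w'$, choose $A\in w\setminus w'$; then $g_A$ vanishes on $D\setminus A\in w'$, so $g_A\in P_{w'}\setminus P_w$.

(b) Let $P$ be a minimal prime and $w=\{A\subseteq D:g_A\notin P\}$. The function $g_D$ vanishes nowhere on the dense set $D$, so it is not a zero divisor, and $g_D\notin P$.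

We check that $w$ is an ultrafilter. From $g_Ag_B=g_{A\cap B}g_D$: if $A,B\in w$, the left side is not in $P$, so $A\cap B\in w$. If $A\subseteq B$ and $A\in w$, then $g_Ag_B=g_Ag_D\notin P$, so $B\in w$. From $g_Ag_{D\setminus A}=0\in P$ and $g_A+g_{D\setminus A}=g_D\notin P$, exactly one of $A$, $D\setminus A$ is in $w$.

Let $f\in P$. By Lemma 1 choose $k\notin P$ with $fk=0$, and put $B=\{n:k(n)\ne0\}\subseteq\{n:f(n)=0\}$. Then $kg_B=kg_D\notin P$, so $g_B\notin P$, that is, $B\in w$, and $f\in P_w$. Thus $P\subseteq P_w$, and $P=P_w$ since $P_w$ is minimal. $\square$

**Lemma 4.** Let $\pi:Y\to X$ be a continuous surjection of compact Hausdorff spaces, with $Y$ extremally disconnected and all fibres of size at most $n$. Then $C(X)$ has rank at most $n$.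

*Proof.* Suppose that $M_x$ contains distinct minimal primes $P_1,\dots,P_{n+1}$.

**Step 1: turn the primes into disjoint open sets.** For $i<j$ choose $a_{ji}\in P_i\setminus P_j$ (distinct minimal primes are incomparable). By Lemma 1 there is $a_{ij}\notin P_i$ with $a_{ij}a_{ji}=0$. So $a_{ij}\notin P_i$ for every ordered pair $i\ne j$. Put $f_i=\prod_{j\ne i}a_{ij}$. Then $f_i\notin P_i$, and $f_if_j=0$ for $i\ne j$. The open sets $U_i=\{f_i\ne0\}$ are pairwise disjoint.

**Step 2: each $U_i$ accumulates at $x$.** If $x\notin\mathrm{cl}\,U_i$, some $k\in C(X)$ has $k(x)=1$ and $k=0$ on $\mathrm{cl}\,U_i$. Then $kf_i=0\in P_i$, so $k\in P_i\subseteq M_x$, contradicting $k(x)=1$.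

**Step 3: count points in the fibre.** The set $\pi(\mathrm{cl}\,\pi^{-1}U_i)$ is closed and contains $U_i$, so it contains $x$. Hence there is $y_i\in\pi^{-1}(x)\cap\mathrm{cl}\,\pi^{-1}U_i$. The fibre has at most $n$ points, so $y_i=y_j$ for some $i\ne j$. But $\pi^{-1}U_i$ and $\pi^{-1}U_j$ are disjoint open sets, and their closures are disjoint. This is a contradiction. $\square$

**Lemma 5.** In the setting of this section, suppose that some $A\in w$ is such that $\pi$ is injective on $\hat A$. Then $C(K)/P_w$ is a valuation domain.

*Proof.* Let $f,g\in C(K)$. By symmetry we may assume that $A'=\{n\in A:|f(n)|\le|g(n)|\}\in w$. If $g\in P_w$, then $f\in P_w$, and $g$ divides $f$ modulo $P_w$ trivially. Otherwise $A''=\{n\in A':g(n)\ne0\}\in w$. On $A''$ the function $f/g$ is bounded by $1$, so it extends continuously to $\widehat{A''}$, the Stone–Čech compactification of $A''$. The map $\pi$ restricted to $\widehat{A''}$ is a homeomorphism onto a closed subset of $K$, so by Tietze's theorem there is $h\in C(K)$ with $h=f/g$ on $A''$. Thus $f-gh$ vanishes on $A''\in w$, i.e. $f-gh\in P_w$. $\square$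

Now the tests.

**Test 1: $K=\beta\omega$.** Here $\pi$ is the identity. The rank is $1$ by Lemma 4, and every quotient is a valuation domain by Lemmas 3(b) and 5.

**Test 2: $n$ copies of $\beta\omega$ glued at one point.** Let $n\ge2$, let $q\in\beta\omega$ be free, and let $Z_n$ be the disjoint union of $n$ copies of $\beta\omega$ with the $n$ copies of $q$ identified to a point $z$. This is the setting with $D=\omega\times\{1,\dots,n\}$. Fibres have at most $n$ points, so the rank is at most $n$. For $1\le l\le n$ let $w_l$ be the copy of $q$ on $\omega\times\{l\}$. The ideals
$$P_{w_l}=\{f:\{k:f(k,l)=0\}\in q\}$$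
are $n$ distinct minimal primes inside $M_z$, so the rank is exactly $n$. Any ultrafilter on $D$ contains one of the sets $\omega\times\{l\}$, and $\pi$ is injective on its closure. So $Z_n$ is SV by Lemma 5.

**Test 3: one point at infinity.** Let $N=\omega\times\omega$, and let $K=N\cup\{\infty\}$ be its one-point compactification. All $P_w$ with $w$ free lie in $M_\infty$, so the rank is infinite. To see a failure of divisibility by hand, fix once and for all a free ultrafilter $v$ on $\omega$, and for $p\in\beta\omega$ let
$$t_p=\{A\subseteq N:\{i:A_i\in v\}\in p\},\qquad A_i=\{k:(i,k)\in A\}. \tag{1}$$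
This is an ultrafilter on $N$. For $i\in\omega$, $t_i$ is the copy of $v$ on the column $\{i\}\times\omega$, and $t_p$ is the limit of the $t_i$ along $p$. Define
$$u(i,k)=1+\frac1{i+1},\qquad f=\varepsilon u,\qquad g=g_N=\varepsilon\cdot 1. \tag{2}$$
Let $p$ be free and $w=t_p$. If $f-gh\in P_w$ with $h\in C(K)$, then $h=u$ on some $A\in w$. The set $\{i:A_i\in v\}\in p$ is infinite. Take two elements $i\ne j$ of it. The sets $\{i\}\times A_i$ and $\{j\}\times A_j$ are infinite, hence accumulate at $\infty$, so $h(\infty)=1+\frac1{i+1}$ and $h(\infty)=1+\frac1{j+1}$, a contradiction. If $g-fh\in P_w$, then $h=1/u$ on some $A\in w$, and the same contradiction results. So $C(K)/P_w$ is not a valuation domain: here finite rank and SV fail together.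

Every test agrees with the guess. It is nevertheless false, already in rank $2$.

**Theorem A.** There is a compact Hausdorff space $X$ with $C(X)$ of rank $2$ such that $C(X)/P$ is not a valuation domain for some minimal prime ($\ell$-)ideal $P$. Hence finite rank does not imply SV. The space $X$ is moreover a compactification of a countable discrete space.

**Theorem B.**
1. If $C(X)$ has rank $1$, then $C(X)$ is SV. For every $n\ge2$ there is a compact Hausdorff space of rank exactly $n$ that is not SV.
2. For the space $X$ of Theorem A, the minimal primes $P$ for which $C(X)/P$ fails to be a valuation domain are determined explicitly (Section 9). There are $2^{2^{\aleph_0}}$ of them.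

The proof is in ZFC. The rank $1$ part of Theorem B is Proposition 2.

## 4. Gluing ultrafilters in pairs: which pairs can work

By Lemma 5, a failure at $w$ requires that every $\hat A$, $A\in w$, contain two distinct points with the same image in $K$. By Lemma 4, we keep the rank at most $2$ if fibres have at most two points. So we want to glue points of $Y=\beta N$ in pairs, where $N=\omega\times\omega$, and Test 3 suggests gluing points of the form $t_p$.

**Lemma 6.** The map $t:\beta\omega\to Y$ is continuous and injective. Its image $T$ is compact and $T\cap N=\emptyset$.

*Proof.* By (1), $t^{-1}(\hat A)=\widehat{\{i:A_i\in v\}}$, so $t$ is continuous and $T$ is compact. For $B\subseteq\omega$ we have $B\times\omega\in t_p$ iff $B\in p$, so $t$ is injective. A singleton $\{(i,k)\}$ has finite columns, and $v$ is free, so it belongs to no $t_p$. $\square$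

**Lemma 7.** Let $R$ be an equivalence relation on $\beta\omega$, closed in $\beta\omega\times\beta\omega$, with classes of size at most $n$. Put $y\approx y'$ iff $y=y'$, or $y=t_p$ and $y'=t_q$ with $p\,R\,q$. Then $K=Y/{\approx}$ is compact Hausdorff, and the quotient map $\pi$ is closed, has fibres of size at most $n$, is injective on $N$, and maps $N$ onto a dense set of isolated points.

*Proof.* As $t$ is injective, $\approx$ is an equivalence relation with classes of size at most $n$. As a subset of $Y\times Y$ it is the union of the diagonal and the compact set $(t\times t)(R)$, so it is closed. The saturation of a closed $F\subseteq Y$ is the second projection of $(F\times Y)\cap{\approx}$, hence compact. So $\pi$ is a closed map, and the quotient of the compact Hausdorff space $Y$ by the closed relation $\approx$ is compact Hausdorff. Since $T\cap N=\emptyset$, for $n\in N$ the set $\{n\}$ is a class and is open, so $\pi(n)$ is isolated. Finally $N$ is dense in $Y$. $\square$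

So Lemma 7 puts us in the setting of Section 3, with $D=N$ identified with $\pi(N)$. It remains to choose $R$.

**A first attempt: glue columns to columns.** Let $\sigma:\omega\to\omega$ be a fixed-point-free involution, say $2i\leftrightarrow2i+1$, and let $\bar\sigma:\beta\omega\to\beta\omega$ be its extension. Let $p\,R\,q$ iff $q\in\{p,\bar\sigma(p)\}$. This is a closed equivalence relation with classes of size at most $2$, so the rank is at most $2$. But choose $B\subseteq\omega$ containing one point of each pair $\{i,\sigma(i)\}$, so that $\sigma(B)=\omega\setminus B$. If $B\in p$, then $\omega\setminus B\in\bar\sigma(p)$. Hence neither $\widehat{B\times\omega}$ nor $\widehat{(\omega\setminus B)\times\omega}$ contains two distinct glued points. Every $w\in\beta N$ contains one of these two sets, and by Lemma 5 the space is SV. The attempt breaks exactly here: the pairs $(i,\sigma(i))$ can be split by a partition into two pieces.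

**A second attempt: glue a column to a limit of columns.** Let us glue each $j\in\omega$ to a *free* ultrafilter $h_j$ on $\omega$. Suppose that a closed equivalence relation $R$ with classes of size at most $2$ satisfies $j\,R\,h_j$ for all $j$. What does this force? The map $j\mapsto h_j$ extends to a continuous $\bar h:\beta\omega\to\beta\omega$, namely $\bar h(p)=\{A:\{i:A\in h_i\}\in p\}$. The set of $p$ with $p\,R\,\bar h(p)$ is closed and contains $\omega$, so it is all of $\beta\omega$. In particular $j$, $h_j$ and $\bar h(h_j)$ are in one class. The last two are free (for every $k$ we have $\{i:\omega\setminus\{k\}\in h_i\}=\omega$), so they differ from $j$, and thus $\bar h(h_j)=h_j$: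
$$A\in h_j\iff\{i:A\in h_i\}\in h_j\qquad(j\in\omega,\ A\subseteq\omega). \tag{3}$$

Condition (3) is exactly what defeats splitting. If $B\in h_0$, then $B\cap\{j:B\in h_j\}\in h_0$ is nonempty, so there is $j\in B$ with $B\in h_j$: the set $\hat B$ contains both of the glued points $j$ and $h_j$.

Condition (3) is also a neighborhood axiom in disguise. Call $W\subseteq\omega$ open if $W\in h_j$ for all $j\in W$. This is a topology on $\omega$, and *$A\cup\{j\}$ is a neighborhood of $j$ iff $A\in h_j$*. Indeed, let $A\in h_j$ and $A^*=\{i\in A:A\in h_i\}$. By (3), $A^*\in h_j$, and for $i\in A^*$ also $A^*\in h_i$; so $A^*\cup\{j\}$ is open. Conversely, if $W$ is open with $j\in W\subseteq A\cup\{j\}$, then $A\cup\{j\}\in h_j$, and $A\in h_j$ because $h_j$ is free.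

So we need a countable space without isolated points in which the punctured neighborhoods of each point generate an *ultrafilter*; in other words, no point may be in the closures of two disjoint sets that omit it. The rationals do not have this property: $0$ is in the closure of both the positive and the negative rationals. The next section builds a space that does.

## 5. A countable space in which no point is a limit of two disjoint sets

*Crowded* means without isolated points; the empty set is crowded. *Zero-dimensional* means having a base of clopen sets. Note that a union of crowded subspaces is crowded, that open subsets of crowded spaces are crowded, and that *a dense subspace $D$ of a crowded $T_1$ space is crowded*: if $V\cap D=\{d\}$ with $V$ open, then $V\setminus\{d\}$ is a nonempty open set that misses $D$.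

**Lemma 8** (van Douwen, *Topology Appl.* 51 (1993) 125–139). There is a nonempty countable crowded zero-dimensional Hausdorff space $E$ such that no point $x\in E$ lies in $\mathrm{cl}\,A\cap\mathrm{cl}\,B$ for disjoint $A,B\subseteq E\setminus\{x\}$.

*Proof.* **Step 0: a maximal topology.** Consider the crowded zero-dimensional Hausdorff topologies on $\omega$. They exist: copy $\mathbb Q$. The union of a nonempty chain of them is closed under finite intersections, so it is a base of a topology. This topology is Hausdorff; it is zero-dimensional, since sets that are clopen for a member of the chain remain clopen; and it is crowded, since a nonempty basic open set is open in a member of the chain and so is not a singleton. By Zorn's lemma there is a maximal such topology $\tau$. All notions below refer to $\tau$.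

**Step 1: maximality turns crowded partitions into clopen ones.** *If $A$ and $\omega\setminus A$ are both crowded, then $A$ is clopen.* The sets $W\cap A$ and $W\setminus A$ ($W\in\tau$) form a base of a topology finer than $\tau$, hence Hausdorff. In it $A$ and $\omega\setminus A$ are open, so for $\tau$-clopen $W$ the sets $W\cap A$ and $W\setminus A$ are clopen; these form a base, so the topology is zero-dimensional. It is crowded, since $W\cap A$ is open in the crowded space $A$ and so is not a singleton, and likewise for $W\setminus A$. By maximality it equals $\tau$, so $A$ and $\omega\setminus A$ belong to $\tau$.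

**Step 2: separate any two disjoint crowded sets.** *If $K,L$ are disjoint crowded subspaces, there is a clopen $C\supseteq K$ with $C\cap L=\emptyset$.* Let $C$ be the union of all crowded subspaces of $\omega\setminus L$. It is crowded, contains $K$ and misses $L$. By Step 1 it suffices that $\omega\setminus C$ is crowded. Points of $L$ are not isolated in $L\subseteq\omega\setminus C$. Suppose $x\in\omega\setminus(C\cup L)$ is isolated in $\omega\setminus C$, say $V\cap(\omega\setminus C)=\{x\}$ with $V$ open. Then $V\setminus\{x\}\subseteq C$, and $x$ is in its closure because $\tau$ is crowded. So $C\cup\{x\}\subseteq\omega\setminus L$ is crowded, and $x\in C$ by the choice of $C$, a contradiction.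

**Step 3: small sets are nowhere dense.** *A set $A$ with empty interior is nowhere dense.* Otherwise $A\cap O$ is dense in some nonempty open $O$. Put $K=A\cap O$ and $L=O\setminus A$. As $A$ has empty interior, $L$ is dense in $O$ too. Both are dense in the crowded space $O$, hence crowded. Take $C$ from Step 2. Then $L\subseteq O\subseteq\mathrm{cl}\,K\subseteq C$, and $C\cap L=\emptyset$ gives $L=\emptyset$. But $L$ is dense in $O\ne\emptyset$, a contradiction.

**Step 4: nowhere dense sets have many isolated points.** *A nonempty nowhere dense set is not crowded.* Let $K$ be crowded and nowhere dense, and let $L=\omega\setminus\mathrm{cl}\,K$, a dense open set, hence crowded. The clopen set $C$ of Step 2 contains $K$ and misses the dense set $L$. So $C=\emptyset$ and $K=\emptyset$. Consequently, *if $S$ is nowhere dense, the isolated points of $S$ are dense in $S$*: if an open $O$ meets $S$, then $S\cap O$ is nonempty and nowhere dense, so it has an isolated point, which is isolated in $S$.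

**Step 5: limits of relatively discrete sets are rare.** Call $x$ *bad* if $x\in\mathrm{cl}\,D$ for some relatively discrete $D\not\ni x$. *No nonempty open $O$ consists of bad points.*

First a remark. If $D=\{d_0,d_1,\dots\}$ is relatively discrete, there are pairwise disjoint clopen sets $U_d\ni d$ ($d\in D$) inside prescribed neighborhoods: choose clopen $U'_{d_n}\ni d_n$ inside the prescribed neighborhood with $U'_{d_n}\cap D=\{d_n\}$, and put $U_{d_n}=U'_{d_n}\setminus\bigcup_{m<n}U'_{d_m}$.

Suppose now that the nonempty open set $O$ consists of bad points. Let $x_0\in O$, $L_0=\{x_0\}$, and let $U_{x_0}$ be clopen with $x_0\in U_{x_0}\subseteq O$. Suppose we have a relatively discrete $L_k$ and pairwise disjoint clopen $U_d$ with $d\in U_d\subseteq O$ ($d\in L_k$). Each such $d$ is bad. Intersecting a witness with $U_d$, we get a relatively discrete $D_d\subseteq U_d\setminus\{d\}$ with $d\in\mathrm{cl}\,D_d$. By the remark choose pairwise disjoint clopen $U_e$ with $e\in U_e\subseteq U_d\setminus\{d\}$ ($e\in D_d$). Let $L_{k+1}=\bigcup_{d\in L_k}D_d$. All $U_e$, $e\in L_{k+1}$, are pairwise disjoint, so $U_e\cap L_{k+1}=\{e\}$ and $L_{k+1}$ is relatively discrete.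 The construction continues.

Let $G_k=\bigcup_{d\in L_k}U_d\supseteq L_k$. Since $U_d\cap L_k=\{d\}$ for $d\in L_k$, we have $G_{k+1}\subseteq G_k\setminus L_k$. Hence the $L_k$ are pairwise disjoint. Moreover $L_k\subseteq\mathrm{cl}\,L_{k+1}\subseteq\mathrm{cl}\,L_{k+2}$. So each point of $L_k$ is an accumulation point of $L_{k+2}$, and $K=\bigcup_kL_{2k}$ and $L=\bigcup_kL_{2k+1}$ are disjoint and crowded. By Step 2 some clopen $C$ contains $K$ and misses $L$. But $x_0\in K\cap\mathrm{cl}\,L$, a contradiction.

**Step 6: throw away the bad points.** By Steps 5 and 3 the set of bad points is nowhere dense. Let $E$ be the complement of its closure, a nonempty open subspace, crowded, zero-dimensional and Hausdorff, without bad points. Suppose $x\in E$, $A,B\subseteq E\setminus\{x\}$ are disjoint and $x\in\mathrm{cl}\,A\cap\mathrm{cl}\,B$. The set $S=A\setminus\mathrm{int}\,A$ has empty interior, so it is nowhere dense by Step 3. If $x\in\mathrm{cl}\,S$, then by Step 4 $x$ is in the closure of the relatively discrete set of isolated points of $S$, which omits $x$; so $x$ is bad, a contradiction. Hence $x\in\mathrm{cl}\,\mathrm{int}\,A$, and in the same way $x\in\mathrm{cl}\,\mathrm{int}\,B$.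 But $\mathrm{int}\,A$ and $\mathrm{int}\,B$ are disjoint and open, hence crowded, and Step 2 gives a clopen $C$ with $\mathrm{int}\,A\subseteq C$ and $\mathrm{int}\,B\subseteq\omega\setminus C$. Then $x\in C$ and $x\in\omega\setminus C$, a contradiction. $\square$

The space $E$ is infinite, so from now on its underlying set is $\omega$, and topological words about subsets of $\omega$ refer to $E$.

## 6. Ultrafilters of open type and of discrete type

For $i\in\omega$ put
$$h_i=\{A\subseteq\omega:A\cup\{i\}\text{ is a neighborhood of }i\}. \tag{4}$$

**Lemma 9.**

(a) $h_i$ is a free ultrafilter.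

(b) If $A\in h_i$, then $\mathrm{int}\,A\in h_i$. If $j\in\mathrm{int}\,A$, then $A\in h_j$.

(c) For every $A\subseteq\omega$, the set $S=A\setminus\mathrm{int}\,A$ has no accumulation point, so all its subsets are closed.

(d) Disjoint closed sets of $E$ are separated by a clopen set. The closure of an open set is clopen.

*Proof.* (a) Since $(A\cup\{i\})\cap(B\cup\{i\})=(A\cap B)\cup\{i\}$, $h_i$ is a filter. It is proper because $i$ is not isolated, and it contains all cofinite sets because $E$ is $T_1$. If neither $A$ nor $\omega\setminus A$ were in $h_i$, every neighborhood of $i$ would meet $\omega\setminus(A\cup\{i\})$ and also $A\setminus\{i\}$. These are disjoint sets omitting $i$, contradicting Lemma 8.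

(b) Let $W$ be open with $i\in W\subseteq A\cup\{i\}$. Then $W\setminus\{i\}$ is open and contained in $A$, so $W\setminus\{i\}\subseteq\mathrm{int}\,A$; and $W\setminus\{i\}\in h_i$. If $j\in\mathrm{int}\,A$, then $A\cup\{j\}=A$ is a neighborhood of $j$.

(c) Suppose $S\in h_j$, say $j\in W\subseteq S\cup\{j\}$ with $W$ open. As $E$ is crowded, $W\setminus\{j\}$ is a nonempty open subset of $S\subseteq A$, so it lies in $\mathrm{int}\,A$, which is disjoint from $S$. This is a contradiction. So $\omega\setminus S\in h_j$ for every $j$: some neighborhood of $j$ misses $S\setminus\{j\}$.

(d) Let $F,K$ be disjoint and closed. Each $i\in\omega$ has a clopen neighborhood $V_i$ that misses $F$ or misses $K$. The sets $V_i'=V_i\setminus\bigcup_{j<i}V_j$ form a partition into clopen sets (some possibly empty), so every union of them is clopen. The union of those that meet $F$ contains $F$, and it misses $K$: if $V_i'$ meets $F$, then $V_i$ misses $K$.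

Let $U$ be open and $j\in\mathrm{cl}\,U\setminus U$. If $\omega\setminus U\in h_j$, then $\omega\setminus U=(\omega\setminus U)\cup\{j\}$ is a neighborhood of $j$ that misses $U$, a contradiction. So $U\in h_j$, and $U\cup\{j\}\subseteq\mathrm{cl}\,U$ is a neighborhood of $j$. Hence $\mathrm{cl}\,U$ is open. $\square$

Which relation should be used on the rest of $\beta\omega$? We need one that contains all $(i,h_i)$ and is closed. Agreement on clopen sets is such a relation.

**Definition ($\sim$ and types).** For $p,q\in\beta\omega$ put $p\sim q$ iff $p$ and $q$ contain the same clopen subsets of $E$. Call $p$ of *open type* if $A\in p$ implies $\mathrm{int}\,A\in p$. Otherwise $p$ is of *discrete type*.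

The relation $\sim$ is an equivalence relation. It is closed, since its complement is the union of the open sets $\hat C\times\widehat{\omega\setminus C}$ for $C$ clopen. We have
$$i\sim h_i\qquad(i\in\omega): \tag{5}$$
if $C$ is clopen and $i\in C$, then $C\in h_i$ by Lemma 9(b); if $i\notin C$, apply this to $\omega\setminus C$. As examples of the types: each $h_i$ is of open type by Lemma 9(b), and the principal ultrafilter $i$ is of discrete type, since it contains $\{i\}$, whose interior is empty.

**Lemma 10.** Every $\sim$-class contains at most one ultrafilter of each type. In particular it has at most $2$ elements.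

*Proof.* Let $p\ne q$ be of the same type, and choose disjoint $A\in p$, $B\in q$. We produce a clopen set in exactly one of $p,q$.

**Both of open type.** Then $\mathrm{int}\,A\in p$ and $\mathrm{int}\,B\in q$. The set $C=\mathrm{cl}\,\mathrm{int}\,A$ is clopen by Lemma 9(d), and it is disjoint from the open set $\mathrm{int}\,B$. So $C\in p$ and $C\notin q$.

**Both of discrete type.** There is $A'\in p$ with $\mathrm{int}\,A'\notin p$, so $S=A'\setminus\mathrm{int}\,A'\in p$. Similarly $S'=B'\setminus\mathrm{int}\,B'\in q$ for some $B'\in q$. By Lemma 9(c), $A\cap S\in p$ and $B\cap S'\in q$ are closed. They are disjoint, so by Lemma 9(d) a clopen set contains the first and misses the second. $\square$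

By (5), the class of $i$ is exactly $\{i,h_i\}$.

## 7. The space $X$ and the failure of divisibility

**Why the gluing is not done in $\beta\omega$ itself.** The quotient $Q=\beta\omega/{\sim}$, with quotient map $\rho$, is compact Hausdorff with fibres of size at most $2$, but it is of no use. The sets $\rho(\hat C)$, $C$ clopen in $E$, form a Boolean algebra of clopen subsets of $Q$ that separates points, hence a base. Let $U,V\subseteq Q$ be disjoint and open. Let $U'$ be the union of the clopen $C\subseteq E$ with $\rho(\hat C)\subseteq U$, and define $V'$ from $V$ in the same way. These are disjoint open subsets of $E$. By Lemma 9(d), $G=\mathrm{cl}\,U'$ is clopen, and it misses $V'$. So $\rho(\hat G)$ is a clopen set that contains $U$ and misses $V$. Thus $Q$ is extremally disconnected, has rank $1$ by Lemma 4 (with the identity map), and is SV by Proposition 2. The point $j$ of $\beta\omega$ is isolated, and the gluing destroys that. Replacing $j$ by $t_j$, a free ultrafilter on a whole column, leaves the isolated points $N$ untouched.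

**The space.** Let $X=Y/{\approx}$ be the space of Lemma 7 for $R={\sim}$:
$$y\approx y'\iff y=y'\ \text{ or }\ (y=t_p,\ y'=t_q,\ p\sim q). \tag{6}$$
By Lemmas 7 and 10, $X$ is compact Hausdorff and contains $N$ as a dense set of isolated points, so it is a compactification of a countable discrete space; and $\pi:Y\to X$ has fibres of size at most $2$. Since $Y=\beta N$ is extremally disconnected, Lemma 4 gives:

*$C(X)$ has rank at most $2$.*

Lemma 3 applies to $X$ with $D=N$. The points $t_0$ and $t_{h_0}$ are distinct, and $\pi(t_0)=\pi(t_{h_0})$ by (5). So $P_{t_0}\ne P_{t_{h_0}}$ both lie in $M_{\pi(t_0)}$, and *the rank is exactly $2$*.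

**Proposition 11.** Let $p\in\beta\omega$ be of open type and $w=t_p$. Then $C(X)/P_w$ is not a valuation domain.

*Proof.* Take $u$, $f=\varepsilon u$ and $g=g_N$ as in (2), now in $C(X)$, and let $\bar u\in C(Y)$ be the continuous extension of the bounded function $u$. Then $1\le\bar u\le2$.

**Step 1: every member of $w$ catches a glued pair on which $\bar u$ differs.** *For every $A\in w$ there are $y,y'\in\hat A$ with $\pi(y)=\pi(y')$ and $\bar u(y)\ne\bar u(y')$.* Let $B=\{i:A_i\in v\}$, so $B\in p$ by (1). Since $p$ is of open type, $\mathrm{int}\,B\in p$. In particular there is $j\in\mathrm{int}\,B$, and then $B\in h_j$ by Lemma 9(b). Put $y=t_j$ and $y'=t_{h_j}$.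

We have $A\in t_j$ because $A_j\in v$, and $A\in t_{h_j}$ because $B\in h_j$. So $y,y'\in\hat A$. By (5) and (6), $\pi(y)=\pi(y')$. The set $\{j\}\times\omega$ belongs to $t_j$, and on it $u=1+\frac1{j+1}$; so $\bar u(t_j)=1+\frac1{j+1}$. For every $m$ the set $\{i:i\ge m\}\times\omega$ belongs to $t_{h_j}$, because $h_j$ is free, and on it $1\le u\le1+\frac1{m+1}$; so $\bar u(t_{h_j})=1$.

**Step 2: a quotient would have to respect the gluing.** Suppose $f-gh\in P_w$ with $h\in C(X)$. Then $\varepsilon_nu(n)=\varepsilon_nh(n)$, that is, $h(n)=u(n)$, for all $n$ in some $A\in w$. The continuous functions $h\circ\pi$ and $\bar u$ agree on $A$, hence on $\hat A$. For $y,y'$ from Step 1 this gives $\bar u(y)=h(\pi(y))=h(\pi(y'))=\bar u(y')$, a contradiction. Suppose $g-fh\in P_w$. Then $h(n)=1/u(n)$ on some $A\in w$, so $h\circ\pi=1/\bar u$ on $\hat A$, and Step 1 gives the same contradiction. So in $C(X)/P_w$ neither of $f,g$ divides the other. $\square$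

*Proof of Theorem A.* The rank of $C(X)$ is exactly $2$. The ultrafilter $h_0$ is of open type, so with the minimal prime $P=P_{t_{h_0}}$ the domain $C(X)/P$ is not a valuation domain. $\square$

## 8. Failure in every rank $n\ge2$

Let $n\ge2$, and let $Z_n$ be the space of Test 2, of rank exactly $n$. Consider the compact Hausdorff space $X\sqcup Z_n$, for which
$$C(X\sqcup Z_n)=C(X)\times C(Z_n).$$
The prime ideals of a product of two rings are the ideals $P\times C(Z_n)$ with $P$ prime in $C(X)$ and $C(X)\times P'$ with $P'$ prime in $C(Z_n)$; maximal ideals and minimal primes correspond in the same way. A maximal ideal $M\times C(Z_n)$ contains exactly the minimal primes $P\times C(Z_n)$ with $P\subseteq M$, and similarly on the other side. So the rank is $\max(2,n)=n$. With $P$ as in Theorem A, $P\times C(Z_n)$ is a minimal prime whose quotient is isomorphic to $C(X)/P$, not a valuation domain. So $X\sqcup Z_n$ has rank exactly $n$ and is not SV. Together with Proposition 2 this proves Theorem B.1.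

## 9. Exactly which minimal primes of $C(X)$ fail

**Classification (Theorem B.2).** Let $X$ be the space of Section 7. The minimal primes of $C(X)$ are exactly the $P_w$, $w\in\beta N$. The domain $C(X)/P_w$ fails to be a valuation domain iff $w=t_p$ with $p$ of open type. There are $2^{2^{\aleph_0}}$ such $w$, hence $2^{2^{\aleph_0}}$ such minimal primes.

*Proof.* The first sentence is Lemma 3, and Proposition 11 gives failure when $w=t_p$ with $p$ of open type.

**Step 1: all other $w$ give valuation domains.** By Lemma 5 it suffices to find $A\in w$ such that $\pi$ is injective on $\hat A$.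

If $w\notin T$, then, $T$ being closed, there is $A\in w$ with $\hat A\cap T=\emptyset$. By (6) no two distinct points of $\hat A$ are glued.

Let $w=t_p$ with $p$ of discrete type. Choose $A'\in p$ with $S=A'\setminus\mathrm{int}\,A'\in p$, and let $A=S\times\omega$, so that $A\in w$ and $\hat A\cap T=\{t_q:S\in q\}$. We have $\mathrm{int}\,S=\emptyset$, because an open subset of $S\subseteq A'$ lies in $\mathrm{int}\,A'$, which is disjoint from $S$. So every $q\ni S$ is of discrete type, and by Lemma 10 distinct such $q$ are not $\sim$-equivalent. Hence $\pi$ is injective on $\hat A$.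

**Step 2: every $\sim$-class contains exactly one ultrafilter of open type.** By Lemma 10 only existence is needed. Given $q\in\beta\omega$, consider the clopen members of $q$ together with all dense open subsets of $E$. A finite intersection of the former is clopen and belongs to $q$, so it is nonempty; a finite intersection of the latter is dense and open. So this family has the finite intersection property. Let $p$ be an ultrafilter that contains it.

Then $p\sim q$: every clopen member of $q$ is in $p$, and if a clopen $C\in p$ were not in $q$, then $\omega\setminus C\in q$ would be in $p$, a contradiction.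

Also $p$ is of open type: let $A\in p$. By Lemma 9(c) the set $A\setminus\mathrm{int}\,A$ is closed, and it has empty interior. So its complement is dense and open, hence in $p$. Intersecting with $A$ gives $\mathrm{int}\,A\in p$.

**Step 3: count.** Since classes have at most $2$ elements and $|\beta\omega|=2^{2^{\aleph_0}}$ is infinite, there are $2^{2^{\aleph_0}}$ classes, and by Step 2 as many ultrafilters $p$ of open type. The maps $p\mapsto t_p$ and $w\mapsto P_w$ are injective (Lemmas 6 and 3), so there are $2^{2^{\aleph_0}}$ minimal primes $P$ of $C(X)$ for which $C(X)/P$ is not a valuation domain. $\square$
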